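# Common kernels of two commuting linear nilpotent derivations

## 1. One nilpotent matrix, two nilpotent matrices, and the guess "yes"

Let $k$ be a field of characteristic zero and let the additive group $\mathbb G_a$, or its square $\mathbb G_a^2$, act linearly on affine space $\mathbb A^n$. Is the ring of invariant polynomials finitely generated? For $\mathbb G_a^2$ the first guess is yes, and we begin by testing it. First, the precise form of the question.

**Definition.** A derivation $D$ of $k[x_1,\dots,x_n]$ is *locally nilpotent* if every polynomial is killed by some power of $D$. A nilpotent $n\times n$ matrix $M=(m_{ij})$ gives the *linear* locally nilpotent derivation $D_M$ with $D_M(x_i)=\sum_j m_{ij}x_j$. The corresponding action of $\mathbb G_a$ is $t\mapsto \exp(tD_M)$, and its ring of invariants is $\ker M:=\ker D_M$.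

If $M,N$ are commuting nilpotent matrices, then $D_M$ and $D_N$ commute, and $(s,t)\mapsto\exp(sD_M+tD_N)$ is a linear action of $\mathbb G_a^2$; all linear actions arise in this way. Since
$$\exp(sD_M+tD_N)f=\sum_{a,b}\frac{s^at^b}{a!\,b!}D_M^aD_N^bf ,$$
a polynomial $f$ is invariant, identically in $s,t$, if and only if $D_Mf=D_Nf=0$. So the question, Question 11.34 of the problem source (given as Gene Freudenburg, https://github.com/aperep/lie-schools-site), reads: if $M$ and $N$ are commuting nilpotent matrices, is $\ker M\cap\ker N$ always a finitely generated $k$-algebra?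

Two background facts frame the guess. The Maurer–Weitzenböck theorem says that for one matrix the answer is yes: the invariant ring of any linear $\mathbb G_a$-action on $\mathbb A^n$ in characteristic zero is finitely generated. On the other side, there are linear actions of unipotent groups of dimension $3$ (Mukai's examples) with invariant rings that are not finitely generated. Dimension two lies in between.

The most tempting argument for "yes" applies Maurer–Weitzenböck twice. The ring $B=\ker D_M$ is finitely generated, and $D_N$ restricts to a locally nilpotent derivation of $B$ because $D_M$ and $D_N$ commute. We want $\ker(D_N|_B)$. Here the argument stops: the theorem is about *linear* derivations of *polynomial* rings, and nothing makes $B$ a polynomial ring on which $D_N$ is linear.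

Still, the guess survives in low dimension. For $n=2$ we may assume $M\ne0$, so in suitable coordinates $D_Mx_1=x_0$ and $D_Mx_0=0$. A nilpotent matrix commuting with a $2\times 2$ Jordan block is a scalar multiple of it, so the common kernel is $\ker D_M=k[x_0]$. For $n\le 4$ one needs no computation, only a theorem of Zariski (1954): if $k\subset L\subset k(x_1,\dots,x_n)$ is an intermediate field with $\operatorname{trdeg}_kL\le2$, then $L\cap k[x_1,\dots,x_n]$ is finitely generated.

**Lemma 1.** If $n\le4$ and $M,N$ are commuting nilpotent $n\times n$ matrices, then $\ker M\cap\ker N$ is finitely generated.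

*Proof.* Extend $D_M$ and $D_N$ to $k(x)=k(x_1,\dots,x_n)$. Suppose first that they are linearly dependent over $k(x)$. Either both are $0$ and the common kernel is $k[x]$, or, after interchanging them if necessary, $D_M\neq0$ and $D_N=hD_M$ with $h\in k(x)$. Then $\ker D_M\subset\ker D_N$, so the common kernel is $\ker D_M$, which is finitely generated by Maurer–Weitzenböck.

Suppose now that they are linearly independent over $k(x)$, and let $L\subset k(x)$ be the field of elements killed by both. Then $D_M,D_N$ are independent elements of the $k(x)$-vector space $\operatorname{Der}_L(k(x))$, whose dimension in characteristic zero is $\operatorname{trdeg}_Lk(x)$. So $\operatorname{trdeg}_Lk(x)\ge 2$, hence $\operatorname{trdeg}_kL\le n-2\le2$. Zariski's theorem says that $L\cap k[x]=\ker D_M\cap\ker D_N$ is finitely generated. $\square$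

## 2. Logarithmic coordinates for $(J_4,J_4^2)$ and $(J_5,J_5^2)$

Next we compute real examples. Write $J_r$ for the nilpotent Jordan block of size $r$. Let $x_0,\dots,x_4,z_0,z_1$ be coordinates on $\mathbb A^7$, put $x_i=0$ for $i<0$, and define
$$D_1x_i=x_{i-1},\quad D_1z_1=z_0,\quad D_1z_0=0;\qquad D_2x_i=x_{i-2},\quad D_2z_0=D_2z_1=0 .$$
These are $D_M,D_N$ for the commuting nilpotent matrices $M=J_5\oplus J_2$ and $N=J_5^2\oplus0_2$. The subrings $k[x_0,\dots,x_3]$ and $k[x_0,\dots,x_4]$ are stable and carry the pairs $(J_4,J_4^2)$ and $(J_5,J_5^2)$. These are our test cases, but carrying $z_0,z_1$ along costs nothing. Put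
$$A=A_k=\ker D_1\cap\ker D_2\subset k[x_0,\dots,x_4,z_0,z_1].$$

**Gradings.** Let $m$ be the degree in the $x$'s, $d$ the degree in the $z$'s, and $\omega$ the weight for which $x_i$ and $z_i$ have weight $i$. Both derivations preserve $m$ and $d$; $D_1$ lowers $\omega$ by $1$ and $D_2$ lowers it by $2$. So $A$ is graded by $(m,d,\omega)$. For example $u:=x_0z_1-x_1z_0$ lies in $A$ (indeed $D_1u=x_0z_0-x_0z_0=0$ and $D_2u=0$), with $(m,d,\omega)=(1,1,1)$.

**Invariance as an identity.** Package the $x$'s into $F=\sum_{i=0}^4x_i\varepsilon^i$, computed modulo $\varepsilon^5$. Then $D_1F=\varepsilon F$ and $D_2F=\varepsilon^2F$, so a point is a pair $(F;z_0,z_1)$ and $f\in A$ if and only if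
$$f(e^{s\varepsilon+t\varepsilon^2}F;\,z_0,\,z_1+sz_0)=f(F;z_0,z_1)\quad\text{identically in }s,t. \tag{1}$$
This is a polynomial identity, so we may substitute for $s,t,x_i,z_i$ elements of any commutative $k$-algebra.

The group multiplies $F$ by exponentials, so we take a logarithm. Over $x_0\ne0$ write
$$F=x_0\exp(g_1\varepsilon+g_2\varepsilon^2+g_3\varepsilon^3+g_4\varepsilon^4).$$
Since $D_ax_0=0$, the equations $D_aF=\varepsilon^aF$ give $D_1g_1=1$, $D_2g_2=1$, and $D_ag_b=0$ otherwise. So $g_3,g_4$ are invariant rational functions. With $y_i=x_i/x_0$, expanding $\log(1+y_1\varepsilon+\dots+y_4\varepsilon^4)$ gives $g_1=y_1$ and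
$$g_3=y_3-y_1y_2+\tfrac13y_1^3,\qquad g_4=y_4-y_1y_3-\tfrac12y_2^2+y_1^2y_2-\tfrac14y_1^4 .$$
Put $P=3g_3$, $Q=-4g_4$, $\hat p=x_0^3P$, $\hat q=x_0^4Q$, that is,
$$\hat p=x_1^3-3x_0x_1x_2+3x_0^2x_3,\qquad \hat q=x_1^4-4x_0x_1^2x_2+2x_0^2x_2^2+4x_0^2x_1x_3-4x_0^3x_4 .$$
These are invariants with $(m,d,\omega)=(3,0,3)$ and $(4,0,4)$.

**Lemma 2 (normal form).** For $f\in A_{(m,d,\omega)}$ put $\bar f(p,q,z_0,z_1):=f\bigl(1+\tfrac p3\varepsilon^3-\tfrac q4\varepsilon^4;z_0,z_1\bigr)$. Then $\bar f$ is weighted-homogeneous of weight $\omega$ for $\operatorname{wt}(p,q,z_0,z_1)=(3,4,0,1)$, homogeneous of degree $d$ in $z$, and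
$$f=x_0^m\,\bar f\bigl(P,Q,z_0,z_1-\tfrac{x_1}{x_0}z_0\bigr).\tag{2}$$
In particular $\bar f\ne0$ if $f\neq 0$.

*Proof.* The homogeneity is that of $f$: we have set $x_0=1$ (weight $0$), $x_1=x_2=0$, $x_3=p/3$, $x_4=-q/4$. For (2), substitute $s=-g_1=-x_1/x_0$ and $t=-g_2$ in (1). Since $\exp(g_3\varepsilon^3+g_4\varepsilon^4)=1+g_3\varepsilon^3+g_4\varepsilon^4$ modulo $\varepsilon^5$, the point becomes $x_0(1+\frac P3\varepsilon^3-\frac Q4\varepsilon^4)$ with second entry $z_1-\frac{x_1}{x_0}z_0$. Now use that $f$ has degree $m$ in $x$. $\square$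

So the only question about a given $\bar f$ is how large $m$ must be for (2) to be a polynomial. This is a question about orders along the divisor $x_0=0$. Let $v$ be the $x_0$-adic valuation on $k(x_0,\dots,x_4)$.

**Lemma 3 (orders along $x_0=0$).** We have $v(\hat p)=v(\hat q)=0$, $v(\hat q-x_1\hat p)\ge1$ and $v(\hat p^4-\hat q^3)=3$.

*Proof.* Modulo $x_0$ we have $\hat p\equiv x_1^3$ and $\hat q\equiv x_1^4$, which gives the first three statements. For the last, put $a=x_0x_2/x_1^2$, $b=x_0^2x_3/x_1^3$, $c=x_0^3x_4/x_1^4$, of orders $1,2,3$. Then $\hat p/x_1^3=1-3a+3b$ and $\hat q/x_1^4=1-4a+2a^2+4b-4c$. Modulo terms of order $\ge4$,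
$$(1-3a+3b)^4\equiv1+4(-3a+3b)+6(9a^2-18ab)+4(-27a^3)=1-12a+(12b+54a^2)-(108ab+108a^3),$$
and, using $(1+w)^3=1+3w+3w^2+w^3$ with $w=-4a+(2a^2+4b)-4c$,
$$3w\equiv-12a+6a^2+12b-12c,\quad 3w^2\equiv48a^2-48a^3-96ab,\quad w^3\equiv-64a^3,$$
so
$$(\hat q/x_1^4)^3\equiv1-12a+(12b+54a^2)-(12c+96ab+112a^3).$$
The difference is $4a^3-12ab+12c$ modulo order $\ge 4$, and
$$4a^3-12ab+12c=x_0^3\Bigl(\frac{4x_2^3}{x_1^6}-\frac{12x_2x_3}{x_1^5}+\frac{12x_4}{x_1^4}\Bigr)$$
is a nonzero multiple of $x_0^3$. $\square$

Consequently $h:=(\hat p^4-\hat q^3)/x_0^3$ is a polynomial invariant with $(m,d,\omega)=(9,0,12)$. Multiplying by $x_1^{12}$ in the proof gives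
$$h\equiv h_0:=4x_1^6\,(x_2^3-3x_1x_2x_3+3x_1^2x_4)\pmod{x_0}.$$

**Example: $(J_4,J_4^2)$.** Let $f\in k[x_0,\dots,x_3]$ be a common kernel element, homogeneous of degree $m$ and weight $\omega$. Then $\bar f$ involves only $p$, so $\bar f=c\,p^a$ and $f=c\,x_0^{m-3a}\hat p^a$. Since $x_0\nmid\hat p$, we need $m\ge3a$ when $c\ne 0$. The common kernel is $k[x_0,\hat p]$.

**Example: $(J_5,J_5^2)$.** We claim that the common kernel in $k[x_0,\dots,x_4]$ is $R:=k[x_0,\hat p,\hat q,h]$. By (2), every common kernel element becomes an element of $R$ after multiplication by a power of $x_0$. So it is enough to show: if $g\in R$ is divisible by $x_0$ in $k[x]$, then $g/x_0\in R$. Write $g=G(x_0,\hat p,\hat q,h)$ with a polynomial $G(X,Y,Z,W)$. Setting $x_0=0$ gives $G(0,x_1^3,x_1^4,h_0)=0$. As $h_0$ involves $x_4$, it is transcendental over $k(x_1)$, so every $W$-coefficient of $G(0,Y,Z,W)$ dies under $Y\mapsto t^3,\ Z\mapsto t^4$. The kernel of this substitution is generated by $Y^4-Z^3$: modulo $Y^4-Z^3$ one can reduce to $Z$-degree at most $2$, and the monomials $Y^aZ^b$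 with $b\le2$ have distinct images $t^{3a+4b}$. Hence $G=XG_1+(Y^4-Z^3)G_2$, and $\hat p^4-\hat q^3=x_0^3h$ gives $g=x_0\cdot G_1(\dots)+x_0^3h\cdot G_2(\dots)$, so $g/x_0\in R$.

The guess "yes" passes again. The method is worth naming: take the obvious invariants, find the relations that hold on $x_0=0$, divide by $x_0$, adjoin the quotient, and repeat until nothing new appears. Here it closed up after adjoining $h$.

## 3. Adding $J_2$: a division process that does not visibly close up

Now include $z_0,z_1$ and try the same method. The obvious invariants are $x_0,\hat p,\hat q,h,z_0,u$, and on $x_0=0$ they become $0,\ x_1^3,\ x_1^4,\ h_0,\ z_0,\ -x_1z_0$. There are now many new relations on $x_0=0$. For example $u\hat p+z_0\hat q$ vanishes there, and since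
$$\hat q-x_1\hat p=-x_0x_1^2x_2+2x_0^2x_2^2+x_0^2x_1x_3-4x_0^3x_4 ,$$
we get the invariant
$$w:=\frac{u\hat p+z_0\hat q}{x_0}=z_1\hat p+z_0\,(-x_1^2x_2+2x_0x_2^2+x_0x_1x_3-4x_0^2x_4).$$
Also $u^3+\hat pz_0^3$ vanishes on $x_0=0$, and gives
$$g:=\frac{u^3+\hat pz_0^3}{x_0}=x_0^2z_1^3-3x_0x_1z_0z_1^2+3x_1^2z_0^2z_1+(3x_0x_3-3x_1x_2)z_0^3 .$$

To keep score, put
$$j:=4m-3\omega ,$$
which is additive in products. Multiplication by $x_0$ raises $j$ by $4$, so every division by $x_0$ lowers $j$ by $4$ and leaves $d$ alone. The scores so far are these.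

| | $x_0$ | $\hat p$ | $\hat q$ | $h$ | $z_0$ | $u$ | $w$ | $g$ |
|---|---|---|---|---|---|---|---|---|
| $(m,d,\omega)$ | $(1,0,0)$ | $(3,0,3)$ | $(4,0,4)$ | $(9,0,12)$ | $(0,1,0)$ | $(1,1,1)$ | $(3,1,4)$ | $(2,3,3)$ |
| $j$ | $4$ | $3$ | $4$ | $0$ | $0$ | $1$ | $0$ | $-1$ |

With five variables all four generators have $j\ge0$, so $j\ge 0$ throughout. With seven variables $j$ becomes negative. The process can prove finite generation if it closes up, but if after any number of rounds it has not closed up, nothing has been proved. To refute the guess we need a reason why it cannot close up, and that reason will be the behavior of $j/d$. Here are the statements that we shall prove.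

**Theorem A.** For every field $k$ of characteristic $0$, the algebra $A_k=\ker D_1\cap\ker D_2\subset k[x_0,\dots,x_4,z_0,z_1]$ is not finitely generated. So there is a linear $\mathbb G_a^2$-action on $\mathbb A^7$, defined over $\mathbb Q$, whose ring of invariants is not finitely generated, and the answer to the question is no.

**Theorem B.** Let $k$ be a field of characteristic $0$.

(a) A unipotent algebraic group $U$ over $k$ has finitely generated invariants $k[Y]^U$ for *all* finite-dimensional representations $Y$ if and only if $\dim U\le1$. If $\dim U\ge2$, there is a $7$-dimensional representation with non-finitely generated invariants, and there is also a faithful representation with this property.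

(b) Linear $\mathbb G_a^2$-actions on $\mathbb A^n$ with non-finitely generated invariants exist for every $n\ge7$, and do not exist for $n\le4$.

## 4. A slope $j/d$ whose infimum is not attained

The plan is to prove two facts about the degrees of nonzero homogeneous elements of $A$, for $k=\mathbb C$:

* **(I)** If $0\ne f\in A_{(m,d,\omega)}$, then $j\ge0$ if $d=0$, and $2j+3d>0$ if $d>0$.
* **(II)** For every $e\ge1$ there is $0\ne f\in A$, homogeneous, with $d=2e$ and $j\le6-3e$.

So the slope $j/d$ has infimum $-\frac32$, and the infimum is not attained. A toy model shows why this matters: the monoid of pairs $(d,j)\in\mathbb N\times\mathbb Z$ with $j\ge0$ if $d=0$ and $2j+3d>0$ if $d>0$ is not finitely generated, since finitely many generators would have slopes bounded away from $-\frac32$, while $(2e,1-3e)$ belongs to it for every $e\ge1$.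

**Lemma 4.** If (I) and (II) hold for $k=\mathbb C$, then Theorem A holds.

*Proof.* **Step 1: $A_{\mathbb C}$ is not finitely generated.** Suppose it is. The homogeneous components of the generators lie in $A$, so we may take the generators homogeneous, with degrees $(m_i,d_i,\omega_i)$ and scores $j_i$, and nonzero. There are finitely many, so by (I) there is $\delta>0$, which we may take $\le\frac32$, with $j_i\ge(-\frac32+\delta)d_i$ whenever $d_i>0$; if $d_i=0$ then $j_i\ge0$, so the inequality holds as well. It is additive, so it holds for every monomial in the generators. A nonzero homogeneous element of $A$ is a linear combination of monomials of its own tridegree, at least one of which occurs. Hence $j\ge(-\frac32+\delta)d$ for every nonzero homogeneous element. But the elements in (II) have $j/d+\frac32\le\frac{6-3e}{2e}+\frac32=\frac3e$, which is smaller than $\delta$ for large $e$.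

**Step 2: passing to arbitrary $k$.** Kernels of linear maps commute with field extension, so $A_k=A_{\mathbb Q}\otimes_{\mathbb Q} k$. Suppose $A_k$ is finitely generated. Each generator is a finite $k$-combination of elements of $A_{\mathbb Q}$, so $A_k$ is generated by finitely many elements of $A_{\mathbb Q}$. Let $B\subseteq A_{\mathbb Q}$ be the $\mathbb Q$-subalgebra they generate. Then $B\otimes k=A_{\mathbb Q}\otimes k$, so $B=A_{\mathbb Q}$. Thus $A_{\mathbb Q}$ is finitely generated, and so is $A_{\mathbb C}=A_{\mathbb Q}\otimes\mathbb C$, which contradicts Step 1. $\square$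

From here through Section 8, $k=\mathbb C$.

## 5. The quartic $p^4=q^3+1$ and a rank two bundle of degree $3$

We now turn orders along $x_0=0$ into orders at a point of a curve. Since $\bar f$ is weighted-homogeneous, rescaling lets us restrict it to the curve $p^4-q^3=1$ without losing information. To carry out the rescaling in (2), choose $\lambda$ with $\lambda^{12}=(P^4-Q^3)^{-1}$ and put $p=\lambda^3P$, $q=\lambda^4Q$. By Lemma 3, $v(P)=-3$, $v(Q)=-4$ and $v(P^4-Q^3)=3-12=-9$. So $v(\lambda)=\frac34$, $v(p)=-\frac34$, $v(q)=-1$: as $x_0\to0$ the point $(p,q)$ runs off to infinity on the curve, and $\pi=p/q$ has $v(\pi)=\frac14$. The $z$-variable in (2), rescaled, is $\lambda(z_1-\frac{x_1}{x_0}z_0)$. Its $z_0$-coefficient has a pole, but $\pi^{-1}=\lambda Q/P=\lambda\hat q/(x_0\hat p)$ nearly cancels it: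
$$\lambda\bigl(z_1-\tfrac{x_1}{x_0}z_0\bigr)+\pi^{-1}z_0=\lambda\Bigl(z_1+\tfrac{\hat q-x_1\hat p}{x_0\hat p}\,z_0\Bigr),$$
where the bracket has coefficients of order $\ge0$ by Lemma 3, and $v(\lambda)=v(\pi^3)$. So the expression that is integral at infinity is $\pi^{-3}(z_1+\pi^{-1}z_0)$, with the new $z_1$. This motivates the following definitions.

**The curve.** Let $\Gamma$ be the plane quartic $p^4=q^3r+r^4$. It is smooth: at a common zero of the partials $4p^3,\ 3q^2r,\ q^3+4r^3$ (up to sign) we have $p=0$; then $q=0$ forces $r=0$ and $r=0$ forces $q=0$. So $\Gamma$ is irreducible (two components would meet in a singular point) of genus $3$. The line $r=0$ meets it only in $\infty=[0:1:0]$. Put $\Gamma^\circ=\Gamma\setminus\infty$ and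
$$B:=\mathcal O(\Gamma^\circ)=k[p,q]/(p^4-q^3-1),\qquad K:=k(\Gamma).$$
Near $\infty$ the equation reads $(p/q)^4=(r/q)+(r/q)^4$, so $\pi:=p/q$ is a uniformizer at $\infty$ and $r/q$ has order $4$. In affine notation, $q$ has a pole of order $4$ and $p=\pi q$ a pole of order $3$. Put
$$\eta:=\pi^3p=\pi^4q=p^4/q^3=1+q^{-3},$$
a unit at $\infty$.

We shall use that $\Gamma$ is not hyperelliptic, in this form: *a function with pole divisor $\le y+y'$, for points $y,y'$ (possibly equal), is constant*. Indeed the canonical divisors of $\Gamma$ are its line sections, and exactly one line contains the divisor $y+y'$ (the tangent line if $y=y'$). So $h^0(K_\Gamma-y-y')=1$, and Riemann–Roch gives $h^0(y+y')=2+1-3+1=1$.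

**Bundles as lattices.** A rank $2$ bundle $E$ with generic fiber $E_K:=Kz_0\oplus Kz_1$ is given by a free rank $2$ $\mathcal O_y$-module $E_y\subset Kz_0\oplus Kz_1$ (the stalk) for each $y\in \Gamma$, equal to $\mathcal O_yz_0\oplus\mathcal O_yz_1$ for almost all $y$. Write $E(y)=E_y/\mathfrak m_yE_y$ for the fiber. In rank one, the lattice $\mathcal O_y$ for $y\ne\infty$ and $\pi^{-3}\mathcal O_\infty$ at $\infty$ gives $\mathcal O(3\infty)$. A line subsheaf is a rank one subsheaf; it is a *line subbundle* if the quotient is again a bundle. Line subbundles correspond bijectively to lines $\ell\subset E_K$ through $\ell\mapsto\ell\cap E$. A nonzero map $L\to L'$ of line bundles forces $\deg L\le\deg L'$, and it is an isomorphism if the degrees are equal.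

**The bundle $E$.** Let $E|_{\Gamma^\circ}=\mathcal Oz_0\oplus\mathcal Oz_1$ and
$$E_\infty=\mathcal O_\infty e_0\oplus\mathcal O_\infty e_1,\qquad e_0=z_0,\quad e_1=\pi^{-3}(z_1+\pi^{-1}z_0),\qquad\text{i.e. } z_1=\pi^3e_1-\pi^{-1}e_0.\tag{3}$$
Since $e_0\wedge e_1=\pi^{-3}z_0\wedge z_1$, we have $\det E\cong\mathcal O(3\infty)$ and $\deg E=3$. Sending $z_0\mapsto0$, $z_1\mapsto1$ gives an exact sequence $0\to\mathcal Oz_0\to E\to\mathcal O(3\infty)\to0$.

**Lemma 5.** Every line subsheaf of $E$ has degree $\le1$.

*Proof.* Let $L\subset E$ be a line subsheaf with $\deg L\ge2$. A line subsheaf of $\mathcal Oz_0$ has degree $\le0$, so $L\not\subset\mathcal Oz_0$, and $L$ maps injectively to $\mathcal O(3\infty)$. The image is $\mathcal O(3\infty-D)$ with $D\ge0$ and $\deg D=3-\deg L\le1$. The generic fiber of $L$ is spanned by $z_1+hz_0$ for some $h\in K$, and $L=\mathcal O(3\infty-D)\cdot(z_1+hz_0)$.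

On $\Gamma^\circ$, the inclusion $L\subset E$ means that $h$ is a section of $\mathcal O(D)$. At $\infty$, let $\mu\in\{0,1\}$ be the multiplicity of $\infty$ in $D$. By (3), $z_1+hz_0=\pi^3e_1+(h-\pi^{-1})e_0$, so $L\subset E$ means $\pi^{-3+\mu}(h-\pi^{-1})\in\mathcal O_\infty$. Hence $h-\pi^{-1}$ vanishes at $\infty$ to order at least $2$, and $h$ has exactly a simple pole at $\infty$. If $D$ is a point of $\Gamma^\circ$, then $h$ has at most one more simple pole, at $D$; otherwise it has no other pole. So $h$ is a nonconstant function with pole divisor $\le y+y'$ for suitable $y,y'$, which is impossible. $\square$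

**Conventions for group actions.** If a group acts on $K$ by $k$-automorphisms, it acts on points by $\mathcal O_{gy}=g(\mathcal O_y)$. An action on $E$ is a semilinear action on $E_K$ with $g(E_y)=E_{gy}$; it induces $k$-linear maps $E(y)\to E(gy)$ on fibers, because $g$ is the identity on residue fields $k$.

**Symmetry.** Let $\zeta\in\mu_{12}$ act by $p\mapsto\zeta^3p$, $q\mapsto\zeta^4q$. This preserves $p^4-q^3=1$ and is a faithful action, because $\zeta^3=\zeta^4=1$ implies $\zeta=1$. Then $\pi\mapsto\zeta^{-1}\pi$. Let $\zeta$ act on $E_K$ by $z_0\mapsto z_0$, $z_1\mapsto\zeta z_1$. This preserves the lattices over $\Gamma^\circ$. At $\infty$, $z_1+\pi^{-1}z_0\mapsto\zeta(z_1+\pi^{-1}z_0)$ and $\pi^{-3}\mapsto\zeta^3\pi^{-3}$, so $e_0\mapsto e_0$, $e_1\mapsto\zeta^4e_1$, and $E_\infty$ is preserved. The function $p^4$ is invariant and has pole order $12=|\mu_{12}|$, so $K/k(p^4)$ is Galois with group $\mu_{12}$ and $\Gamma/\mu_{12}=\mathbb P^1$ with coordinate $p^4$. The stabilizers are cyclic. They, and the orders of their images acting on $\mathbb P(E(y))$,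 are:

* over $p^4=\infty$ ($y=\infty$): stabilizer $\mu_{12}$, acting on $e_0,e_1$ by $(1,\zeta^4)$; order $3$;
* over $p^4=0$ ($p=0$, so $q\ne0$): stabilizer $\mu_4$, acting on $z_0,z_1$ by $(1,\zeta)$; order $4$;
* over $p^4=1$ ($q=0$, so $p\neq0$): stabilizer $\mu_3$, acting on $z_0,z_1$ by $(1,\zeta)$; order $3$;
* at all other points: trivial stabilizer.

## 6. Invariants give sections of $\operatorname{Sym}^dE(j\infty)$

This section shows that $j$ bounds the pole of $\bar f$ at $\infty$ in the lattice $E_\infty$. Here $\operatorname{Sym}^dE_K$ is the space of binary forms of degree $d$ in $z_0,z_1$ over $K$.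

**Lemma 6.** If $0\ne f\in A_{(m,d,\omega)}$, then $\bar f|_{\Gamma^\circ}$ is a nonzero section of $\operatorname{Sym}^dE\otimes\mathcal O(j\infty)$, where $j=4m-3\omega$.

The table of Section 3 can be checked directly. We have $\bar z_0=z_0=e_0$ ($j=0$), and $\bar u=z_1=\pi^3e_1-\pi^{-1}e_0$ has a simple pole ($j=1$). Next, $\bar w=pz_1+qz_0=p\pi^3e_1+(q-p\pi^{-1})e_0=\eta e_1$ is regular ($j=0$). Finally $\bar g=z_1^3+pz_0^3$ has the coefficients $p-\pi^{-3}=\pi^{-3}(\eta-1)=\pi^{-3}q^{-3}$ (order $9$), $3\pi$, $-3\pi^5$, $\pi^9$ at $e_0^3,\ e_0^2e_1,\ e_0e_1^2,\ e_1^3$, so it vanishes to order $1$ ($j=-1$).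

*Proof.* **Step 1: the restriction is nonzero.** By Lemma 2, $\bar f\neq0$, so some coefficient of $\bar f$ as a polynomial in $z_0,z_1$ is a nonzero weighted-homogeneous polynomial in $p,q$. If $\bar f|_{\Gamma^\circ}=0$, then $p^4-q^3-1$ divides it. But factors of weighted-homogeneous polynomials are weighted-homogeneous (compare the products of the top and of the bottom components of the factors), and $p^4-q^3-1$ is not.

**Step 2: a point of the same orbit, up to scaling, with coordinates regular at $\infty$.** On $\Gamma^\circ$ the form $\bar f$ has coefficients in $B$, so only $\infty$ matters. Put $s=\pi^{-4}$ and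
$$F_1=\pi^4\Bigl(1+\frac{\pi^{-9}p}3\varepsilon^3-\frac{\pi^{-12}q}4\varepsilon^4\Bigr),\qquad F_2=e^{s\varepsilon-\frac{s^2}2\varepsilon^2}F_1 .$$
From $\log(1+s\varepsilon)=s\varepsilon-\frac{s^2}2\varepsilon^2+\frac{s^3}3\varepsilon^3-\frac{s^4}4\varepsilon^4$ we get
$$e^{s\varepsilon-\frac{s^2}{2}\varepsilon^2}=(1+s\varepsilon)\bigl(1-\tfrac{s^3}3\varepsilon^3+\tfrac{s^4}4\varepsilon^4\bigr),$$
and so $F_2=\pi^4(1+s\varepsilon)(1+\alpha\varepsilon^3-\beta\varepsilon^4)$ with
$$\alpha=\tfrac13(\pi^{-9}p-\pi^{-12}),\qquad\beta=\tfrac14(\pi^{-12}q-\pi^{-16}).$$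
Now $\pi^{-9}p=\pi^{-12}\eta$, $\pi^{-12}q=\pi^{-16}\eta$, and $\pi^{-12}(\eta-1)=\pi^{-12}q^{-3}=q^9/p^{12}=\eta^{-3}$. Hence
$$\alpha=\frac1{3\eta^3},\qquad\beta=\frac{\pi^{-4}}{4\eta^3}.$$
The $\varepsilon^4$-coefficient of $F_2$ is $\pi^4(s\alpha-\beta)=\frac1{3\eta^3}-\frac1{4\eta^3}$, so
$$F_2=\pi^4+\varepsilon+\frac{\pi^4}{3\eta^3}\varepsilon^3+\frac1{12\eta^3}\varepsilon^4 ,$$
which has coefficients in $\mathcal O_\infty$.

**Step 3: comparison with $\bar f$.** By (1), $f(F_2;z_0,z_1)=f(F_1;z_0,z_1-\pi^{-4}z_0)$. By the degree in $x$ and the definition of $\bar f$, and then by weighted homogeneity with scaling factor $\pi^{-3}$,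
$$f(F_2;z_0,z_1)=\pi^{4m}\bar f(\pi^{-9}p,\pi^{-12}q,z_0,z_1-\pi^{-4}z_0)=\pi^{4m-3\omega}\,\bar f(p,q,z_0,\pi^3z_1-\pi^{-1}z_0).$$
The left side lies in $\mathcal O_\infty[z_0,z_1]$ by Step 2. This is an identity in independent variables $z_0,z_1$, so we may rename them $e_0,e_1$:
$$\bar f(p,q,e_0,\pi^3e_1-\pi^{-1}e_0)\in\pi^{-j}\mathcal O_\infty[e_0,e_1].$$
By (3) the left side is $\bar f(p,q,z_0,z_1)$ with $z_0,z_1$ the generators of $E_K$. This is the claim. $\square$

## 7. Sections give invariants

Now we construct invariants of small slope: Riemann–Roch gives sections, and each $\mu_{12}$-eigensection is lifted to an invariant.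

**Lemma 7 (this is (II)).** For each $e\ge1$ there is $0\ne f\in A$, homogeneous, with $d=2e$ and $j\le6-3e$.

*Proof.* Let $d=2e$ and $j_0=3-3e$.

**Step 1: an eigensection.** The bundle $\operatorname{Sym}^dE(j_0\infty)$ has rank $d+1$ and degree $\frac{d(d+1)}2\cdot3+(d+1)j_0$. By Riemann–Roch with $1-\mathrm{genus}=-2$,
$$h^0(\operatorname{Sym}^dE(j_0\infty))\ge(d+1)\bigl(\tfrac{3d}2+j_0-2\bigr)=(d+1)(3e+3-3e-2)=d+1>0 .$$
The group $\mu_{12}$ fixes $\infty$ and acts linearly on this space. Choose an eigenvector $\sigma=\sum_i\varphi_iz_0^{d-i}z_1^i\ne0$ with character $\zeta^r$. Then $\varphi_i\in B$, and since $z_1\mapsto\zeta z_1$, each $\varphi_i$ has character $\zeta^{r-i}$. The algebra $B$ is spanned by the eigenvectors $p^aq^b$ with characters $\zeta^{3a+4b}$, so $\varphi_i$ is a combination of monomials $p^aq^b$ with $3a+4b\equiv r-i\pmod{12}$.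

**Step 2: a weighted-homogeneous lift.** Choose a large integer $\omega\equiv r\pmod{12}$, and multiply each monomial $p^aq^b$ in $\varphi_i$ by $(p^4-q^3)^{(\omega-i-3a-4b)/12}$. The exponent is a nonnegative integer, and the factor equals $1$ on $\Gamma^\circ$. The resulting polynomial $\bar f(p,q,z_0,z_1)$ restricts to $\sigma$, has degree $d$ in $z$, and is weighted-homogeneous of weight $\omega$.

**Step 3: the candidate.** Choose $j\in\{j_0,\dots,j_0+3\}$ with $j\equiv-3\omega\pmod4$, put $m=(j+3\omega)/4$, and define
$$f:=x_0^m\,\bar f\bigl(P,Q,z_0,z_1-\tfrac{x_1}{x_0}z_0\bigr)\in k[x,z][x_0^{-1}].$$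
The elements $P,Q,z_0,z_1-\frac{x_1}{x_0}z_0$ are algebraically independent (the first two involve $x_3$ and $x_4$ successively and linearly), so $f\ne0$. They are killed by $D_1$ and $D_2$; for the last, $D_1$ gives $z_0-\frac{x_0}{x_0}z_0=0$, and $D_2z_1=D_2x_1=0$. So $D_1f=D_2f=0$. Since $P$ and $Q$ have $x$-degree $0$ and weights $3,4$, and $z_1-\frac{x_1}{x_0}z_0$ has $x$-degree $0$ and weight $1$, the tridegree of $f$ is $(m,d,\omega)$, and its score is $4m-3\omega=j\le j_0+3=6-3e$. It remains to show that $f$ is a polynomial, i.e. that its coefficients as a polynomial in $z_0,z_1$ have $v\ge0$.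

**Step 4: embedding $K$ in a valued field.** Extend $v$ to $L'=k(x_0,\dots,x_4)(\lambda)$, where $\lambda^{12}=(P^4-Q^3)^{-1}$. As computed in Section 5, $v(\lambda)=\frac34$. Map $p\mapsto\lambda^3P$, $q\mapsto\lambda^4Q$. Then $p^4-q^3\mapsto\lambda^{12}(P^4-Q^3)=1$, so this is a homomorphism $B\to L'$. The image of $p$ has value $\frac94-3=-\frac34\ne0$, so it does not lie in $k$, and, $k$ being algebraically closed, it is transcendental over $k$. A nonzero prime of the one-dimensional domain $B$ is maximal with residue field $k$; so the kernel is $0$, and we get an embedding $K\hookrightarrow L'$. The restriction $v|_K$ is a nontrivial valuation, trivial on $k$, so it is centered at a point of $\Gamma$; since $v(p)<0$, the point is $\infty$. Hence $\mathcal O_\infty\subset\mathcal O_v$. Moreover $v(q)=3-4=-1$ and $v(\pi)=-\frac34+1=\frac14$.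

**Step 5: the $z$-variable lies in the lattice.** By weighted homogeneity, with $P=\lambda^{-3}p$ and $Q=\lambda^{-4}q$,
$$f=x_0^m\lambda^{-\omega}\,\bar f\bigl(p,q,z_0,\lambda z_1-\lambda\tfrac{x_1}{x_0}z_0\bigr)=x_0^m\lambda^{-\omega}\,\bar f(p,q,z_0,\pi^3z_1'-\pi^{-1}z_0),$$
where $z_1'=\pi^{-3}\bigl(\lambda z_1-\lambda\tfrac{x_1}{x_0}z_0+\pi^{-1}z_0\bigr)$. As $\pi^{-1}=q/p=\lambda Q/P=\lambda\hat q/(x_0\hat p)$,
$$z_1'=\pi^{-3}\lambda\Bigl(z_1+\frac{\hat q-x_1\hat p}{x_0\hat p}\,z_0\Bigr).$$
Here $v(\pi^{-3}\lambda)=-\frac34+\frac34=0$, and the coefficient of $z_0$ in the bracket has value $\ge0$ by Lemma 3. So $z_1'\in\mathcal O_vz_0+\mathcal O_vz_1$.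

**Step 6: the count of orders.** Since $j\ge j_0$, $\sigma$ is a section of $\operatorname{Sym}^dE(j\infty)$. By (3) this means that $\bar f(p,q,e_0,\pi^3e_1-\pi^{-1}e_0)\in\pi^{-j}\mathcal O_\infty[e_0,e_1]$, with $e_0,e_1$ independent variables over $K$. Apply $K\hookrightarrow L'$ and substitute $e_0=z_0$, $e_1=z_1'$. With Step 5 we obtain
$$f\in x_0^m\lambda^{-\omega}\pi^{-j}\,\mathcal O_v[z_0,z_1],\qquad v(x_0^m\lambda^{-\omega}\pi^{-j})=m-\tfrac34\omega-\tfrac j4=0 .$$
So the coefficients of $f$, which lie in $k[x][x_0^{-1}]$, have $v\ge0$, and $f\in k[x,z]$. $\square$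

## 8. No sections at or below the critical slope $-\frac32$

It remains to prove (I). Lemma 5 says that the line subbundles of $E$ have degree below $\frac12\deg E=\frac32$. This is a statement about $\Gamma$, but a binary form splits into linear factors only over a covering of $\Gamma$, and over a covering there may be line subbundles of exactly half the degree. These are excluded by the stabilizer orders $3,4,3$.

**Proposition 8.** If $d\ge1$ and $2j+3d\le0$, then $H^0(\Gamma,\operatorname{Sym}^dE(j\infty))=0$.

*Proof.* Suppose $\sigma\ne0$ is a section; over $K$ it is a binary form of degree $d$ in $z_0,z_1$.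

**Step 1: a covering on which $\sigma$ splits.** Let $K'\supset K$ be a finite extension, Galois over $k(p^4)$, over which $\sigma=\prod_{i=1}^d\ell_i$ with linear forms $\ell_i\in K'z_0\oplus K'z_1$. Let $\nu:\Gamma'\to\Gamma$ be the corresponding map of smooth projective curves, $r=[K':K]$, and $E'=\nu^*E$, with stalks $E'_x=E_{\nu(x)}\otimes\mathcal O_x\subset K'z_0\oplus K'z_1$ and degree $3r$. Put $\Theta=\operatorname{Gal}(K'/k(p^4))$ and $H=\operatorname{Gal}(K'/K)$, so $\Theta/H=\mu_{12}$. Let $\Theta$ act on $K'z_0\oplus K'z_1$ semilinearly, on $K'$ as the Galois group and on $z_0,z_1$ through $\Theta\to\mu_{12}$. By the compatibility of the $\mu_{12}$-action with $E$, we have $g(E'_x)=E'_{gx}$. So $\Theta$ permutes the line subbundles of $E'$ and preserves their degrees; and $H$ fixes $z_0$ and $z_1$.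

**Step 2: an $H$-stable line subbundle $L'\subset E'$ has degree $\le r$.** This is where Lemma 5 enters. The generic fiber of $L'$ is spanned by $z_0$, or by $z_1+hz_0$ with a unique $h\in K'$. In the second case $H$-stability and uniqueness give $h\in K'^H=K$. In both cases the generic fiber comes from a line $\ell\subset E_K$. The pullback of the line subbundle $\ell\cap E$ is a line subbundle of $E'$ with the same generic fiber as $L'$, so it equals $L'$. By Lemma 5, $\deg L'=r\deg(\ell\cap E)\le r$.

**Step 3: every line subbundle of $E'$ has degree $\le\frac{3r}2$.** If $L_1\ne L_2$ are line subbundles, then $L_1\to E'/L_2$ is nonzero, so $\deg L_1+\deg L_2\le3r$. Hence a line subbundle of degree $>\frac{3r}2$ is unique, and therefore $H$-stable, which contradicts Step 2.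

**Step 4: the factors of $\sigma$ have degree exactly $\frac{3r}2$.** Let $L_i=K'\ell_i\cap E'$. At each $x\in\Gamma'$ let $a_i$ generate the stalk of $L_i$; its image in the fiber $E'(x)$ is nonzero. A product of nonzero linear forms is nonzero, so $a_1\cdots a_d$ is nonzero in $\operatorname{Sym}^dE'(x)$. Thus the multiplication map $L_1\otimes\dots\otimes L_d\to\operatorname{Sym}^dE'$ is injective on fibers, and its image is a line subbundle. It contains $\sigma$ generically, so $\sigma$ is a nonzero section of $(L_1\otimes\dots\otimes L_d)(j\,\nu^*\infty)$. With Step 3,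
$$0\le\sum_i\deg L_i+jr\le r\bigl(\tfrac{3d}2+j\bigr)\le0,$$
so $\deg L_i=\frac{3r}2$ for all $i$. Let $\mathcal M$ be the set of all line subbundles of $E'$ of degree $\frac{3r}2$. It is nonempty and $\Theta$-stable. If $L_1\ne L_2$ are in $\mathcal M$, then $L_1\to E'/L_2$ is a nonzero map of line bundles of equal degree, hence an isomorphism, and $E'=L_1\oplus L_2$. In particular $L_1(x)\ne L_2(x)$ in $\mathbb P(E'(x))$ for every $x$.

**Step 5: generators of $\Theta$ and their action on fibers.** The covering $\Gamma'\to\mathbb P^1$ with coordinate $p^4$ is a connected Galois covering with group $\Theta$. The fundamental group of $\mathbb P^1$ minus the branch points is generated by one loop around each branch point, with product $1$. So $\Theta$ is generated by elements $g_1,\dots,g_n$ with $g_1\cdots g_n=1$, one for each branch point, where $g_i$ generates the stabilizer $\Theta_{x_i}$ of a point $x_i$ over the $i$-th branch point. Let $y_i=\nu(x_i)$. The map $\Theta_{x_i}\to\operatorname{Stab}_{\mu_{12}}(y_i)$ is surjective: if the class of $g$ fixes $y_i$,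 then $gx_i$ lies over $y_i$, so $gx_i=hx_i$ for some $h\in H$, and $h^{-1}g\in\Theta_{x_i}$ has the same class as $g$. Moreover, $E'(x_i)=E(y_i)$, and $\Theta_{x_i}$ acts on it through this quotient, because $H$ fixes $z_0,z_1$ and also $e_0,e_1$. So $g_i$ acts on $\mathbb P(E'(x_i))$ as a generator of the stabilizer of $y_i$. By Section 5, its order there is $3,4,3$ over $p^4=\infty,0,1$ respectively (these are branch points, since already $\Gamma\to\mathbb P^1$ is ramified over them), and $1$ over any other branch point.

It remains to exclude all possible sizes of $\mathcal M$.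

**Step 6: $|\mathcal M|=1$ is impossible.** The single element would be $H$-stable of degree $\frac{3r}2>r$, against Step 2.

**Step 7: $|\mathcal M|=2$ is impossible.** Let $\mathcal M=\{L_1,L_2\}$. The points $L_1(x_i)\ne L_2(x_i)$ of $\mathbb P(E'(x_i))$ are permuted by $g_i$ in the same way as $g_i$ permutes $\mathcal M$. If $g_i$ acts on $\mathbb P(E'(x_i))$ with order $1$ or $3$, a permutation of two points that it induces is trivial. So all $g_i$ except the one over $p^4=0$ act trivially on $\mathcal M$, and because $g_1\cdots g_n=1$ this one does too. Hence $L_1$ is $\Theta$-stable, in particular $H$-stable, of degree $\frac{3r}2>r$, against Step 2.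

**Step 8: if $|\mathcal M|\ge3$, then $\Theta$ acts on $\mathcal M\cong\mathbb P^1$.** Let $L_1,L_2,L_3\in\mathcal M$ be distinct. Then $E'=L_1\oplus L_2$, and the projections $L_3\to L_1$, $L_3\to L_2$ are nonzero maps between line bundles of equal degree, hence isomorphisms. So $E'\cong L\otimes k^2$ with $L=L_3$. Let $N\in\mathcal M$. One of the two projections $N\to L$ is nonzero, hence an isomorphism; so the inclusion of $N$ is a map $L\to L\oplus L$, given by a nonzero pair $(a,b)$ of elements of $\operatorname{Hom}(L,L)=k$. Conversely every such pair gives an element of $\mathcal M$. So $\mathcal M\cong\mathbb P^1(k)$, and for each $x$ the evaluation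
$$\mathrm{ev}_x:\mathcal M\to\mathbb P(E'(x)),\qquad N\mapsto N(x),$$
is a projective-linear isomorphism. Since $(gN)(gx)=g(N(x))$, the element $g\in\Theta$ acts on $\mathcal M$ as $\mathrm{ev}_{gx}^{-1}\circ g\circ\mathrm{ev}_x$, which is projective-linear. This gives a homomorphism $\rho:\Theta\to PGL_2(\mathbb C)$ with finite image. Taking $x=x_i$, which is fixed by $g_i$, we see that $\rho(g_i)$ is conjugate to the action of $g_i$ on $\mathbb P(E'(x_i))$. By Step 5, $\rho(\Theta)$ is generated by three elements of orders $3,4,3$, in some order, whose product is $1$; all other $\rho(g_i)$ are trivial. After a cyclic rotation of this product, the inverse of the element of order $4$ is a product of two elements of order $3$.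

**Step 9: finite subgroups of $PGL_2(\mathbb C)$.** So an element of order $4$ in the finite group $\rho(\Theta)$ is a product of two elements of order $3$ in it. The finite subgroups of $PGL_2(\mathbb C)$ are the cyclic and dihedral groups, $A_4$, $S_4$ and $A_5$.

* In a cyclic group, and in a dihedral group (where elements of order $\ge3$ lie in the cyclic rotation subgroup), a product of two elements of order $3$ has order dividing $3$.
* $A_4$ and $A_5$ have no elements of order $4$.
* In $S_4$, elements of order $3$ lie in $A_4$, so their products lie in $A_4$, which has no element of order $4$.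

This is a contradiction, so $\mathcal M$ cannot exist and $\sigma=0$. $\square$

**Proof of Theorem A.** Let $0\ne f\in A_{(m,d,\omega)}$ with $k=\mathbb C$. By Lemma 6, $\bar f|_{\Gamma^\circ}$ is a nonzero section of $\operatorname{Sym}^dE(j\infty)$. If $d=0$ this is a nonzero section of $\mathcal O(j\infty)$, so $j\ge0$. If $d\ge1$, Proposition 8 gives $2j+3d>0$. This is (I). Lemma 7 is (II). By Lemma 4, $A_k$ is not finitely generated for any field $k$ of characteristic $0$. So the first guess is wrong. $\blacksquare$

## 9. Unipotent groups and the dimensions $n\le4$ and $n\ge7$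

We finish with Theorem B, where $k$ is again any field of characteristic $0$. One observation is used twice.

$(\ast)$ *If $k[V\oplus Y]^U$ is finitely generated, so is $k[V]^U$.* Indeed $U$ preserves the $\mathbb N$-grading of $k[V\oplus Y]$ by degree in the coordinates of $Y$, and $k[V]^U$ is the degree-$0$ part of $k[V\oplus Y]^U$. The degree-$0$ part of a finitely generated $\mathbb N$-graded algebra is generated by those members of a finite homogeneous generating set that have degree $0$.

**Proof of Theorem B(a).** If $\dim U=0$, then $U$ is trivial, since unipotent groups in characteristic $0$ are connected. If $\dim U=1$, then $U\cong\mathbb G_a$ and the Maurer–Weitzenböck theorem applies. Now let $\dim U\ge2$.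

**Step 1: $U$ surjects onto $\mathbb G_a^2$.** Let $\mathfrak u$ be the Lie algebra of $U$, which is nilpotent, with lower central series $C^1=\mathfrak u$, $C^{i+1}=[\mathfrak u,C^i]$. Let $\mathfrak h$ be the subalgebra generated by lifts of a basis of $\mathfrak u/C^2$. Then $\mathfrak u=\mathfrak h+C^2$. If $\mathfrak u=\mathfrak h+C^i$ with $i\ge2$, then $C^2=[\mathfrak h+C^i,\mathfrak h+C^i]\subset\mathfrak h+C^{i+1}$, so $\mathfrak u=\mathfrak h+C^{i+1}$. As $C^i=0$ for large $i$, we get $\mathfrak h=\mathfrak u$. So if $\dim\mathfrak u/[\mathfrak u,\mathfrak u]\le1$, then $\mathfrak u$ would be generated by at most one element and $\dim\mathfrak u\le1$. Hence $\dim\mathfrak u/[\mathfrak u,\mathfrak u]\ge2$, and $\mathfrak u$ has a two-dimensional abelian quotient. By the equivalence between unipotent groups and nilpotent Lie algebras in characteristic $0$, $U$ surjects onto $\mathbb G_a^2$.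

**Step 2: the representations.** Let $U$ act on $V=\mathbb A^7$ through this surjection and the action of Theorem A. Then $k[V]^U=A_k$ is not finitely generated. If $Y$ is a faithful representation of $U$, then $V\oplus Y$ is faithful, and $k[V\oplus Y]^U$ is not finitely generated by $(\ast)$. $\blacksquare$

**Proof of Theorem B(b).** For $n\ge7$, add $n-7$ coordinates with trivial action to the example of Theorem A and use $(\ast)$. For $n\le4$ the claim is Lemma 1. $\blacksquare$

The argument above does not decide whether $n=5$ or $n=6$ can occur.
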